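\title{Toeplitz operators that vanish on symmetric polynomials in the Segal--Bargmann space}

\begin{abstract}
Let $G$ be a symmetric function of polynomial growth on $\mathbb C^N$, $N\ge2$, and suppose that the Toeplitz operator $T_G$ on the Segal--Bargmann space vanishes on all symmetric analytic polynomials. We show that $G=0$ almost everywhere if $N=2$, and that this conclusion fails for every $N\ge3$, even for symbols in the Schwartz class. More generally, for a finite unitary reflection group whose basic invariants have largest degree $d$, and for invariant symbols with $|G(z)|e^{-|z|^2}\le Ce^{-q(|z|)}$, the threshold for uniqueness is the divergence of $\int^\infty q(r)r^{-d-1}\,dr$. The proofs push the problem forward along the basic invariants, where it becomes a moment problem.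
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $dV$ be Lebesgue measure on $\mathbb C^N$ and let $d\mu(z)=\pi^{-N}e^{-|z|^2}\,dV(z)$ be the Gaussian measure. The Segal--Bargmann space $H^2=H^2(\mathbb C^N,d\mu)$ consists of the entire functions in $L^2(d\mu)$. It is a closed subspace, and the monomials $z^\alpha/\sqrt{\alpha!}$ form an orthonormal basis of it; in particular the analytic polynomials are dense in $H^2$. Let $P$ be the orthogonal projection of $L^2(d\mu)$ onto $H^2$. The Toeplitz operator with symbol $G$ is $T_GF=P(GF)$. If $G$ has \emph{polynomial growth}, that is, $|G(z)|\le C(1+|z|)^k$ a.e., then $GF\in L^2(d\mu)$ and $T_GF$ is defined for every analytic polynomial $F$.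

The permutation group $\mathcal S_N$ acts on $\mathbb C^N$ by permuting coordinates, and $f$ is \emph{symmetric} if $f\circ\sigma=f$ for all $\sigma\in\mathcal S_N$. Each map $f\mapsto f\circ\sigma$ is a unitary operator on $L^2(d\mu)$ that preserves $H^2$. Hence the average $Sf=\frac1{N!}\sum_\sigma f\circ\sigma$ is an orthogonal projection that commutes with $P$, and $H^2_s=S(H^2)$ is the space of symmetric functions in $H^2$. Since $S$ maps polynomials to symmetric polynomials, the latter are dense in $H^2_s$. If $G$ is symmetric, then $S$ also commutes with multiplication by $G$, so $T_GF_1\in H^2_s$ for every symmetric polynomial $F_1$. As $\langle T_GF_1,F_2\rangle=\int GF_1\overline{F_2}\,d\mu$ for $F_2\in H^2$, the operator $T_G$ vanishes on the symmetric polynomials if and only if these integrals vanish for all symmetric polynomials $F_1,F_2$. The following problem is posed as Question~C in \cite{QuestionC}.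

\medskip
\noindent\textbf{Question.} \emph{Let $N\ge2$ and let $G$ be a symmetric function of polynomial growth on $\mathbb C^N$ such that $\int GF_1\overline{F_2}\,d\mu=0$ for all symmetric analytic polynomials $F_1,F_2$. Does it follow that $G=0$ a.e.?}
\medskip

Two simple cases suggest that the answer is yes. First, if all analytic polynomials $F_1,F_2$ are allowed, then the products $F_1\overline{F_2}$ span all polynomials in the $2N$ real coordinates. The Fourier transform of $Ge^{-|z|^2}$ is then an entire function whose derivatives at the origin vanish, so $G=0$. Second, the answer is known to be yes when $G$ has compact support: the products $F_1\overline{F_2}$ of symmetric polynomials span a self-adjoint algebra that contains the constants and separates the orbits of $\mathcal S_N$, so by the Stone--Weierstrass theorem they approximate every continuous symmetric function uniformly on a ball. Since Gaussian decay is enough in the first case, one would guess that it is enough in general. It is enough only for $N=2$.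

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(i)] Let $N=2$. If $G$ is measurable and symmetric, $|G(z)|\le C(1+|z|)^k$ a.e., and $\int GF_1\overline{F_2}\,d\mu=0$ for all symmetric analytic polynomials $F_1,F_2$, then $G=0$ a.e.
\item[(ii)] For every $N\ge3$ there is a bounded continuous symmetric function $G\not\equiv0$ on $\mathbb C^N$ with $\int GF_1\overline{F_2}\,d\mu=0$ for all symmetric analytic polynomials $F_1,F_2$.
\end{enumerate}
\end{theorem}

In (ii) the operator $T_G$ is bounded, with norm at most $\|G\|_\infty$, so by density it vanishes on all of $H^2_s$.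

The reason for the dichotomy is the following. Every symmetric polynomial has the form $f(e_1,\dots,e_N)$, where $f$ is a polynomial and $e_1,\dots,e_N$ are the elementary symmetric polynomials. So the hypothesis says that the push-forward of the measure $G\,d\mu$ under $e=(e_1,\dots,e_N)$ integrates every polynomial in $w,\bar w$ to zero: all its moments vanish. Whether this forces the measure to vanish depends on its decay, and the critical decay is $e^{-c|w|}$. Since $e_N$ has degree $N$, near the $w_N$-axis the size of $z$ is about $|w|^{1/N}$, and there the Gaussian in $z$ decays only like $e^{-c|w|^{2/N}}$. This reaches the critical rate exactly when $N\le2$.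

\subsection{The sharp threshold}

The number that matters is thus the largest degree of a basic invariant, and the natural setting is that of reflection groups. A \emph{unitary reflection} is a unitary map $\gamma\ne I$ of finite order that fixes a hyperplane pointwise. Let $N\ge1$ and let $\Gamma\subset U(N)$ be a finite group generated by unitary reflections; the trivial group is allowed. A function $f$ is \emph{$\Gamma$-invariant} if $f\circ\gamma=f$ for all $\gamma\in\Gamma$. The Shephard--Todd--Chevalley theorem states that the algebra of $\Gamma$-invariant analytic polynomials is $\mathbb C[\theta_1,\dots,\theta_N]$, where $\theta_1,\dots,\theta_N$ are algebraically independent homogeneous polynomials. We fix such $\theta_k$, of degrees $1\le d_1\le\dots\le d_N$, and put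
\[
\theta=(\theta_1,\dots,\theta_N):\mathbb C^N\to\mathbb C^N,\qquad d=d_N .
\]
The group $\mathcal S_N$ is generated by the transpositions, which are reflections; for it we take $\theta=e$, so $d=N$. For the trivial group $\theta(z)=z$ and $d=1$.

We say that a measurable function $G$ satisfies the \emph{vanishing condition} if
\begin{equation}\label{eq:vanish}
\int_{\mathbb C^N}GF_1\overline{F_2}\,d\mu=0\quad\text{for all $\Gamma$-invariant analytic polynomials }F_1,F_2,
\end{equation}
all integrals being absolutely convergent.

\begin{theorem}\label{thm:B}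
Let $q:[0,\infty)\to[0,\infty)$ be nondecreasing, and consider the bound
\begin{equation}\label{eq:size}
|G(z)|\,e^{-|z|^2}\le C\,e^{-q(|z|)}\quad\text{a.e., for some constant }C.
\end{equation}
\begin{enumerate}
\item[(i)] Suppose that $t\mapsto q(e^t)$ is convex on $[0,\infty)$ and that $\int_1^\infty q(r)r^{-d-1}\,dr=\infty$. Then every $\Gamma$-invariant measurable $G$ that satisfies \eqref{eq:size} and \eqref{eq:vanish} is zero a.e.
\item[(ii)] Suppose that $\int_1^\infty q(r)r^{-d-1}\,dr<\infty$. Then there is a $\Gamma$-invariant real-valued $G\in C^\infty(\mathbb C^N)$, $G\not\equiv0$, that satisfies \eqref{eq:size} and \eqref{eq:vanish}.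
\end{enumerate}
\end{theorem}

No convexity is needed in (ii). In (i), the bound \eqref{eq:size} by itself makes the integrals in \eqref{eq:vanish} converge, as the proof shows.

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item[(a)] If $d\le2$, then every $\Gamma$-invariant measurable $G$ that satisfies \eqref{eq:vanish} and $|G(z)|\le Ce^{a|z|^2}$ a.e.\ for some $a<1$ is zero a.e. If $d\ge3$, there is a bounded $\Gamma$-invariant $G\not\equiv0$ that satisfies \eqref{eq:vanish}. Thus the analogue of the Question for $\Gamma$ has a positive answer if and only if $d\le2$.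
\item[(b)] Let $\Gamma=\mathcal S_N$, $N\ge3$. Every symmetric measurable $G$ that satisfies \eqref{eq:vanish} and $|G(z)|\le Ce^{|z|^2-\delta|z|^N}$ a.e.\ for some $\delta>0$ is zero a.e.
\item[(c)] Let $d\ge3$ and $0<\alpha<d$. There is a $\Gamma$-invariant Schwartz function $G\not\equiv0$ with $|G(z)|\le Ce^{-|z|^\alpha}$ that satisfies \eqref{eq:vanish}. For $\Gamma=\mathcal S_N$, $N\ge3$, this $G$ has $T_G=0$ on $H^2_s$.
\end{enumerate}
\end{corollary}

Part (b) contains the case of bounded $G$ with compact support, and (c) shows that the exponent $N$ in (b) cannot be lowered.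

Theorem~\ref{thm:A} is contained in part (a). We nevertheless prove it directly, because it needs only analyticity in a strip and one explicit function, and because Theorem~\ref{thm:B} is proved by refining exactly these two tools. Section~\ref{sec:cyclic} works out the counterexample in one variable. Section~\ref{sec:theta} contains the geometric part of all proofs and reduces both theorems to statements about functions of one variable. These are proved in Section~\ref{sec:A} for Theorem~\ref{thm:A}, and in Sections~\ref{sec:unique} and~\ref{sec:nonunique} for Theorem~\ref{thm:B} and Corollary~\ref{cor:C}. Throughout, $dA$ is Lebesgue measure on $\mathbb C$, $\langle w,\zeta\rangle=\sum_kw_k\bar\zeta_k$, and the constant $C$ may change from line to line.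

\section{One variable: cyclic groups}\label{sec:cyclic}

Let $N=1$ and let $\Gamma$ be the group of $d$-th roots of unity. Its elements other than $1$ are reflections, the fixed hyperplane being $\{0\}$, and $\theta(z)=z^d$. The vanishing condition reads $\int Gz^{di}\bar z^{dj}\,d\mu=0$ for all $i,j\ge0$.

Take $G(z)=g(|z|^2)$ radial. Integration over circles gives zero for $i\ne j$, and for $i=j=n$ the substitution $x=|z|^2$ leaves the conditions
\[
\int_0^\infty g(x)\,x^{dn}e^{-x}\,dx=0,\qquad n=0,1,2,\dots.
\]
Only every $d$-th moment of $g(x)e^{-x}$ has to vanish, and an oscillating $g$ can achieve this. Let $0<\phi<\pi/2$. Since $1-i\tan\phi=e^{-i\phi}/\cos\phi$, for integers $m\ge0$ we have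
\[
\int_0^\infty x^me^{-x}\sin(x\tan\phi)\,dx=\operatorname{Im}\frac{m!}{(1-i\tan\phi)^{m+1}}=m!\,(\cos\phi)^{m+1}\sin\big((m+1)\phi\big).
\]
If $d\ge3$ we may take $\phi=\pi/d$, and the right side vanishes whenever $d$ divides $m+1$, that is, for $m=dn+d-1$. Hence
\[
G(z)=|z|^{2d-2}\sin\big(|z|^2\tan(\pi/d)\big)
\]
has polynomial growth and satisfies \eqref{eq:vanish}. For $d=3$ this is $G(z)=|z|^4\sin(\sqrt3\,|z|^2)$, and the condition for $n=0$ is $\operatorname{Im}\,2(1-i\sqrt3)^{-3}=\operatorname{Im}(-\tfrac14)=0$. For $d=2$ we would need $\phi=\pi/2$, and the frequency $\tan\phi$ is infinite.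

To see what generalizes, write the example in the variable $w=z^d$:
\[
G(z)=d^{-2}\,e^{|z|^2}\,|\theta'(z)|^2\,h(\theta(z)),\qquad h(w)=e^{-|w|^{2/d}}\sin\big(|w|^{2/d}\tan(\pi/d)\big).
\]
The factor $e^{|z|^2}$ cancels the Gaussian, the factor $|\theta'|^2$ turns $dA(z)$ into $dA(w)$, and what remains is a function $h$ on $\mathbb C$ all of whose moments $\int hw^i\bar w^j\,dA$ vanish. The decay $e^{-|w|^{2/d}}$ of $h$ pays for the growth of $e^{|z|^2}=e^{|w|^{2/d}}$. The counterexamples in $\mathbb C^N$ have the same three factors, and one more that keeps $\theta_1,\dots,\theta_{N-1}$ bounded.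

The case $d=2$ is close to the Question for $N=2$: in the unitary coordinates $u=(z_1+z_2)/\sqrt2$, $v=(z_1-z_2)/\sqrt2$ the transposition acts as $(u,v)\mapsto(u,-v)$.

\section{The map of invariants}\label{sec:theta}

Let $\Gamma$, $\theta$, $d_k$ and $d$ be as in Section~\ref{sec:intro}, and let $J=\det(\partial\theta_k/\partial z_j)$ be the complex Jacobian determinant of $\theta$. The first lemma says that $\theta$ identifies the space of $\Gamma$-orbits with $\mathbb C^N$, topologically and with respect to measure.

\begin{lemma}\label{lem:theta}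
\begin{enumerate}
\item[(a)] The map $\theta$ is surjective, and its fibers are the $\Gamma$-orbits.
\item[(b)] There is $A\ge1$ such that
\begin{equation}\label{eq:A}
|z|\le A\max_{1\le k\le N}|\theta_k(z)|^{1/d_k}\qquad(z\in\mathbb C^N),
\end{equation}
and $\theta$ maps closed sets to closed sets.
\item[(c)] For every Borel function $\Phi$ on $\mathbb C^N$ that is nonnegative or integrable,
\begin{equation}\label{eq:cov}
\int_{\mathbb C^N}\Phi(\theta(z))\,|J(z)|^2\,dV(z)=|\Gamma|\int_{\mathbb C^N}\Phi(w)\,dV(w).
\end{equation}
\item[(d)] The function $|J|^2$ is $\Gamma$-invariant, and $J\ne0$ a.e.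
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\Gamma=\mathcal S_N$ this says that the polynomial $X^N-w_1X^{N-1}+\dots+(-1)^Nw_N$ has $N$ roots, which are determined by $w$ up to order. In general we argue as follows. Each coordinate $z_j$ is a root of the monic polynomial $\prod_{\gamma\in\Gamma}(X-z_j\circ\gamma)$, whose coefficients are invariant, so $\mathbb C[z]$ is integral over $\mathbb C[\theta]$. Let $w\in\mathbb C^N$. By algebraic independence there is a homomorphism $\mathbb C[\theta]\to\mathbb C$ with $\theta_k\mapsto w_k$, and its kernel $\mathfrak m$ is a maximal ideal. By the lying-over theorem for integral extensions, $\mathfrak m$ is contained in a maximal ideal of $\mathbb C[z]$, and by the Nullstellensatz the latter consists of the polynomials that vanish at some point $z$. Since $\theta_k-w_k\in\mathfrak m$, we get $\theta(z)=w$. Next, $\theta$ is constant on orbits. Given two different orbits, which are disjoint finite sets, choose a polynomial $u$ equal to $0$ on the first and to $1$ on the second. The average $|\Gamma|^{-1}\sum_\gamma u\circ\gamma$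 has the same values there and is a polynomial in $\theta_1,\dots,\theta_N$, so $\theta$ takes different values on the two orbits.

(b) The function $\nu(z)=\max_k|\theta_k(z)|^{1/d_k}$ is continuous and satisfies $\nu(tz)=t\nu(z)$ for $t\ge0$. By (a), $\theta^{-1}(0)$ is the orbit of $0$, which is $\{0\}$. So $\nu$ has a positive minimum $\nu_0$ on the unit sphere, and \eqref{eq:A} holds with $A=\max(1,1/\nu_0)$. If $z_n$ lie in a closed set $E$ and $\theta(z_n)\to w$, then $(z_n)$ is bounded by \eqref{eq:A}, and a limit point $z\in E$ has $\theta(z)=w$.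

(c) The area formula states that for a $C^1$ map $T:\mathbb R^n\to\mathbb R^n$ and a Borel function $\Phi\ge0$,
\[
\int\Phi(T(x))\,|\det DT(x)|\,dx=\int\Phi(y)\,\#T^{-1}(y)\,dy .
\]
A complex-linear map with determinant $J$ has real determinant $|J|^2$, so it remains to show that $\#\theta^{-1}(w)=|\Gamma|$ for a.e.\ $w$. By (a), $\theta^{-1}(w)$ is an orbit, and it has $|\Gamma|$ points unless it lies in $Z=\bigcup_{\gamma\ne I}\ker(\gamma-I)$. The set $Z$ is a finite union of proper subspaces, hence null, and a $C^1$ map of $\mathbb R^{2N}$ to itself sends null sets to null sets. So $\theta(Z)$ is null. The integrable case follows by linearity.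

(d) Differentiating $\theta\circ\gamma=\theta$ gives $J(\gamma z)\det\gamma=J(z)$, and $|\det\gamma|=1$. Taking $\Phi=1$ in \eqref{eq:cov} shows that the polynomial $J$ is not identically zero, so its zero set is null.
\end{proof}

\begin{remark}
For $\mathcal S_N$ one has $J=\pm\Delta$ with $\Delta(z)=\prod_{i<j}(z_i-z_j)$. Indeed, differentiate $\prod_l(X-z_l)=X^N+\sum_{k=1}^N(-1)^ke_kX^{N-k}$ in $z_j$ and put $X=z_i$: the product of the Vandermonde matrix $(z_i^{N-k})$ with the matrix $((-1)^k\partial e_k/\partial z_j)$ is diagonal, with entries $-\prod_{l\ne j}(z_j-z_l)$. Taking determinants gives $\Delta\cdot J=\pm\Delta^2$.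
\end{remark}

\subsection{Reduction of uniqueness to one real variable}

A finite measure is determined by its Fourier transform, and its moments are the derivatives of that transform at the origin. We apply this to the push-forward of $G\,d\mu$ under $\theta$ and restrict the transform to lines through the origin. For $\zeta\in\mathbb C^N$ and $G\in L^1(d\mu)$ put
\[
L_\zeta(z)=\operatorname{Re}\langle\theta(z),\zeta\rangle,\qquad \Psi_\zeta(\tau)=\int_{\mathbb C^N}e^{i\tau L_\zeta(z)}G(z)\,d\mu(z)\quad(\tau\in\mathbb R).
\]

\begin{lemma}\label{lem:descent}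
Let $G$ be $\Gamma$-invariant and satisfy \eqref{eq:vanish}.
\begin{enumerate}
\item[(a)] For every $\zeta$, the function $\Psi_\zeta$ is $C^\infty$ on $\mathbb R$, and for all $m\ge0$ we have $\|\Psi_\zeta^{(m)}\|_\infty\le\int|L_\zeta|^m|G|\,d\mu<\infty$ and $\Psi_\zeta^{(m)}(0)=0$. In particular $\Psi_0\equiv0$.
\item[(b)] If $\Psi_\zeta(1)=0$ for every $\zeta\ne0$, then $G=0$ a.e.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $F=\langle\theta,\zeta\rangle=\sum_k\bar\zeta_k\theta_k$ is an invariant analytic polynomial, and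
\[
L_\zeta^m=2^{-m}\big(F+\overline F\big)^m=2^{-m}\sum_{j=0}^m\binom mj F^j\,\overline{F^{m-j}} .
\]
By \eqref{eq:vanish}, $L_\zeta^mG\in L^1(d\mu)$ and $\int L_\zeta^mG\,d\mu=0$. Hence we may differentiate under the integral sign any number of times, and $\Psi_\zeta^{(m)}(\tau)=i^m\int L_\zeta^me^{i\tau L_\zeta}G\,d\mu$. For $\zeta=0$ the function $\Psi_0$ is the constant $\Psi_0(0)=0$.

(b) Let $\kappa(E)=\int_{\theta^{-1}(E)}G\,d\mu$, a finite complex Borel measure on $\mathbb C^N$. Since $\operatorname{Re}\langle w,\zeta\rangle$ is the Euclidean inner product of $\mathbb C^N=\mathbb R^{2N}$, the number $\Psi_\zeta(1)=\int e^{i\operatorname{Re}\langle w,\zeta\rangle}\,d\kappa(w)$ is the Fourier transform of $\kappa$ at $\zeta$. It vanishes for all $\zeta$, so $\kappa=0$, that is,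
\begin{equation}\label{eq:kappa}
\int(\varphi\circ\theta)\,G\,d\mu=0\quad\text{for every bounded Borel function }\varphi .
\end{equation}
Let $u$ be a continuous function with compact support, and let $\tilde u=|\Gamma|^{-1}\sum_\gamma u\circ\gamma$. By Lemma~\ref{lem:theta}(a) there is a unique function $\varphi$ with $\tilde u=\varphi\circ\theta$, and it is bounded. It is continuous, because for closed $E\subset\mathbb C$ the set $\varphi^{-1}(E)=\theta(\tilde u^{-1}(E))$ is closed by Lemma~\ref{lem:theta}(b). So $\int G\tilde u\,d\mu=0$ by \eqref{eq:kappa}. Since $\mu$ and $G$ are $\Gamma$-invariant, $\int Gu\,d\mu=\int G\,(u\circ\gamma)\,d\mu$ for each $\gamma$, and averaging gives $\int Gu\,d\mu=\int G\tilde u\,d\mu=0$. As $u$ is arbitrary, $G=0$ a.e.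
\end{proof}

The invariance of $G$ enters only in the last step, and it cannot be dropped: for $\mathcal S_N$, $N\ge2$, the symbol $G=z_1-z_2$ satisfies \eqref{eq:vanish}, because $GF_1\overline{F_2}$ changes sign under the transposition of $z_1$ and $z_2$. Uniqueness is now reduced to one question: does the smooth function $\Psi_\zeta$, which vanishes to infinite order at $0$, vanish identically?

\subsection{Lifting functions with vanishing moments}

We say that a function $h$ on $\mathbb C$ \emph{has vanishing moments} if $|w|^mh(w)$ is bounded for every $m\ge0$ and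
\begin{equation}\label{eq:moments}
\int_{\mathbb C}h(w)\,w^i\bar w^j\,dA(w)=0\qquad\text{for all }i,j\ge0 .
\end{equation}
Following Section~\ref{sec:cyclic}, one would try $e^{|z|^2}|J|^2h(\theta_N)$. For $N\ge2$ the decay of $h(\theta_N(z))$ no longer controls $e^{|z|^2}$: for $\mathcal S_N$, the points $(t,1/t,1,\dots,1)$ tend to infinity with $t$ while $e_N=1$. We therefore cut off in the other invariants. This costs nothing in \eqref{eq:vanish}, since the integral in $w_N$ alone already vanishes. Fix $\chi\in C_c^\infty(\mathbb C^{N-1})$ with $0\le\chi\le1$, $\chi(0)=1$, supported in $\{a:|a_k|\le1\text{ for all }k\}$, and put $\theta'=(\theta_1,\dots,\theta_{N-1})$. If $N=1$, the factor $\chi$ and the variable $a$ below are omitted.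

\begin{lemma}\label{lem:lift}
Let $h\not\equiv0$ be a continuous function on $\mathbb C$ with vanishing moments, and put
\[
G_h(z)=e^{|z|^2}\,|J(z)|^2\,\chi(\theta'(z))\,h(\theta_N(z)).
\]
\begin{enumerate}
\item[(a)] $G_h$ is continuous, $\Gamma$-invariant and not identically zero; it is smooth if $h$ is smooth, and real-valued if $h$ is real-valued.
\item[(b)] $G_h$ satisfies \eqref{eq:vanish}.
\item[(c)] If $\theta'(z)\in\operatorname{supp}\chi$, then $|z|\le A\,(1+|\theta_N(z)|)^{1/d}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each factor is invariant, $|J|^2$ by Lemma~\ref{lem:theta}(d), and the statements on regularity and reality are read off from the formula. The set $O=\{(a,w):\chi(a)h(w)\ne0\}$ is open and nonempty. Since $\theta$ is continuous and surjective, $\theta^{-1}(O)$ is open and nonempty, so it contains a point where $J\ne0$; there $G_h\ne0$.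

(b) Write $F_l=f_l\circ\theta$ with polynomials $f_1,f_2$, and let $\Phi(a,w)=\chi(a)h(w)f_1(a,w)\overline{f_2(a,w)}$. Then $G_hF_1\overline{F_2}\,d\mu=\pi^{-N}(\Phi\circ\theta)|J|^2\,dV$. The function $\Phi$ is integrable, because $\chi$ has compact support and $h$ decays faster than any power. Formula \eqref{eq:cov} for $|\Phi|$ gives absolute convergence, and for $\Phi$, with Fubini's theorem, it gives
\[
\int G_hF_1\overline{F_2}\,d\mu=\frac{|\Gamma|}{\pi^N}\int_{\mathbb C^{N-1}}\chi(a)\Big[\int_{\mathbb C}h(w)f_1(a,w)\overline{f_2(a,w)}\,dA(w)\Big]dV(a).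
\]
For fixed $a$ the product $f_1\overline{f_2}$ is a polynomial in $w,\bar w$, so the inner integral is zero by \eqref{eq:moments}.

(c) Here $|\theta_k(z)|\le1$ for $k<N$, so \eqref{eq:A} gives $|z|\le A\max(1,|\theta_N(z)|^{1/d})$.
\end{proof}

Part (c) explains why $h$ is composed with the invariant of largest degree: the exponent $1/d$ is the smallest of the exponents in \eqref{eq:A}, so this choice demands the least decay from $h$.

\section{Polynomial growth and the symmetric group}\label{sec:A}

In this section $\Gamma=\mathcal S_N$ and $\theta=e$.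

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let $N=2$, so $e(z)=(z_1+z_2,z_1z_2)$. We have $|z_1+z_2|\le\sqrt2\,|z|\le1+|z|^2/2$ and $|z_1z_2|\le|z|^2/2$, hence $|e(z)|\le1+|z|^2$ and $|L_\zeta(z)|\le|\zeta|(1+|z|^2)$. Fix $\zeta\ne0$. For complex $\tau$ in the strip $\Sigma=\{|\operatorname{Im}\tau|<1/(2|\zeta|)\}$,
\[
\big|e^{i\tau L_\zeta(z)}G(z)\big|\,e^{-|z|^2}\le e^{(1+|z|^2)/2}\,C(1+|z|)^k\,e^{-|z|^2}=C\sqrt e\,(1+|z|)^ke^{-|z|^2/2}.
\]
The right side is integrable and independent of $\tau$, and the integrand of $\Psi_\zeta$ is entire in $\tau$. So the integral defining $\Psi_\zeta$ extends to a continuous function on $\Sigma$, which is holomorphic by the theorems of Fubini and Morera. Its derivatives at $0$ can be computed along the real axis, and they vanish by Lemma~\ref{lem:descent}(a). Since $\Sigma$ is connected and contains $\mathbb R$, we get $\Psi_\zeta(1)=0$. Lemma~\ref{lem:descent}(b) gives $G=0$ a.e.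
\end{proof}

The hypothesis $N=2$ is used only in the quadratic bound for $L_\zeta$. For $N\ge3$ and $\zeta=(0,\dots,0,1)$ we have $L_\zeta(t,\dots,t)=t^N$ for real $t$, and the Gaussian does not dominate $e^{sL_\zeta}$ for any $s>0$.

For part (ii) we need a function with vanishing moments that decays faster than $e^{-C|w|^{2/N}}$ for every $C$, since Lemma~\ref{lem:lift}(c) contains the constant $A$. We take the function $h$ of Section~\ref{sec:cyclic}, rescaled, with $1/d$ replaced by a real parameter $\beta$.

\begin{lemma}\label{lem:hbeta}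
For $0<\beta<\frac12$, the continuous function
\[
h_\beta(w)=e^{-|w|^{2\beta}\cos\pi\beta}\,\sin\big(|w|^{2\beta}\sin\pi\beta\big),\qquad w\in\mathbb C,
\]
is not identically zero and has vanishing moments.
\end{lemma}

\begin{proof}
Both $\cos\pi\beta$ and $\sin\pi\beta$ are positive, so $h_\beta\not\equiv0$ and $h_\beta$ decays faster than any power. For $i\ne j$, \eqref{eq:moments} holds because $h_\beta$ is radial. For $i=j=n$ put $\lambda=e^{-i\pi\beta}$. Then $h_\beta(w)=\operatorname{Im}e^{-\lambda|w|^{2\beta}}$, and with $x=|w|^2$ the integral equals $\pi\operatorname{Im}\int_0^\infty x^ne^{-\lambda x^\beta}\,dx$. For $s>0$ and $\operatorname{Re}\lambda>0$ one has $\int_0^\infty u^{s-1}e^{-\lambda u}\,du=\gamma(s)\,\lambda^{-s}$ with $\gamma(s)=\int_0^\infty u^{s-1}e^{-u}\,du$ and the principal branch of the power, because both sides are holomorphic in $\lambda$ and agree for $\lambda>0$. As $0<\pi\beta<\pi/2$, the principal argument of our $\lambda$ is $-\pi\beta$. The substitution $u=x^\beta$ with $s=(n+1)/\beta$ gives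
\[
\int_0^\infty x^ne^{-\lambda x^\beta}\,dx=\frac{\gamma(s)}\beta\,e^{i\pi\beta s}=\frac{\gamma(s)}\beta\,(-1)^{n+1},
\]
which is real.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
Since $N\ge3$, we can choose $\beta$ with $\frac1N<\beta<\frac12$. Let
\[
G(z)=G_{h_\beta}(z)=e^{|z|^2}\,|\Delta(z)|^2\,\chi\big(e_1(z),\dots,e_{N-1}(z)\big)\,h_\beta\big(e_N(z)\big).
\]
By Lemmas~\ref{lem:lift} and~\ref{lem:hbeta}, $G$ is continuous, symmetric, not identically zero, and satisfies \eqref{eq:vanish}. It remains to bound $G$. Let $G(z)\ne0$ and $w=e_N(z)$. Lemma~\ref{lem:lift}(c) gives $|z|\le A(1+|w|)^{1/N}$, and since $\Delta$ is homogeneous of degree $N(N-1)/2$, also $|\Delta(z)|^2\le C(1+|w|)^{N-1}$. Therefore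
\[
|G(z)|\le C(1+|w|)^{N-1}\exp\big(A^2(1+|w|)^{2/N}-|w|^{2\beta}\cos\pi\beta\big),
\]
and the right side is a bounded function of $w$ because $2\beta>2/N$.
\end{proof}

As $\beta\uparrow\frac12$ the exponent $2\beta$ tends to $1$, while the rate $\cos\pi\beta$ tends to $0$ and $h_\beta(w)$ tends to $\sin|w|$. This limit is not a defect of the formula: by Theorem~\ref{thm:B}(i) for the trivial group on $\mathbb C$ and $q(r)=cr$, a function with vanishing moments and $|h(w)|\le Ce^{-c|w|}$, $c>0$, is zero a.e.

\section{Uniqueness when the integral diverges}\label{sec:unique}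

When $q(r)$ grows more slowly than $r^d$, the bound \eqref{eq:size} no longer dominates $e^{s|z|^d}$, and the argument with the strip is not available. But a smooth function whose derivatives do not grow too fast is still determined by its Taylor series. The precise statement is the Denjoy--Carleman theorem, of which we need the following half.

\begin{theorem}[{\cite[Theorem~19.11]{Rudin}}]\label{thm:DC}
Let $M_0=1,M_1,M_2,\dots$ be positive numbers with $M_m^2\le M_{m-1}M_{m+1}$ for $m\ge1$. Put $T(x)=\sum_{m\ge0}x^m/M_m\in[1,\infty]$ for $x>0$, and suppose that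
\begin{equation}\label{eq:DC}
\int_0^\infty\frac{\log T(x)}{1+x^2}\,dx=\infty .
\end{equation}
If $\Psi\in C^\infty(\mathbb R)$ satisfies $\|\Psi^{(m)}\|_\infty\le CB^mM_m$ and $\Psi^{(m)}(0)=0$ for all $m\ge0$, with constants $B,C$, then $\Psi\equiv0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $p(t)=q(e^t)$, a convex nondecreasing function on $[0,\infty)$. For $t>0$ let $\lambda(t)\ge0$ be its right derivative. It is nondecreasing in $t$, and the graph of $p$ lies above the corresponding tangent line:
\begin{equation}\label{eq:tangent}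
p(s)\ge p(t)+\lambda(t)(s-t)\qquad(s\ge0,\ t>0).
\end{equation}

\emph{Step 1: decay.} We claim that $\lambda(t)\to\infty$. Otherwise $\lambda\le K$, and \eqref{eq:tangent} with $s=1$ gives $p(t)\le p(1)+K(t-1)$ for $t\ge1$. Then $q(r)=O(\log r)$ as $r\to\infty$ and $\int_1^\infty q(r)r^{-d-1}\,dr<\infty$, contrary to the hypothesis. By the claim and \eqref{eq:tangent}, $p(s)/s\to\infty$. Hence for every integer $k\ge0$
\[
B_k=\sup_{r\ge1}r^{dk}e^{-q(r)}=\sup_{s\ge0}e^{dks-p(s)}
\]
is finite, and $B_k\ge e^{-q(1)}$. In particular $e^{-q}$ decays faster than any power, so \eqref{eq:size} makes $G$ times any polynomial $\mu$-integrable.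

\emph{Step 2: the sequence $M_m$.} Since $|\theta_k(z)|\le C|z|^{d_k}\le C(1+|z|^d)$, for each $\zeta$ there is $B>0$ with $|L_\zeta(z)|\le B(1+|z|^d)$. This suggests the definition
\[
M_m=c\int_{\mathbb C^N}(1+|z|^d)^me^{-q(|z|)}\,dV(z),
\]
with $c>0$ chosen so that $M_0=1$. The Cauchy--Schwarz inequality, applied to the factors $(1+|z|^d)^{(m-1)/2}$ and $(1+|z|^d)^{(m+1)/2}$, gives $M_m^2\le M_{m-1}M_{m+1}$. By Lemma~\ref{lem:descent}(a) and \eqref{eq:size}, $\|\Psi_\zeta^{(m)}\|_\infty\le CB^mM_m$ and $\Psi_\zeta^{(m)}(0)=0$. If \eqref{eq:DC} holds, then $\Psi_\zeta\equiv0$ for every $\zeta$ by Theorem~\ref{thm:DC}, and $G=0$ a.e.\ by Lemma~\ref{lem:descent}(b). It remains to prove \eqref{eq:DC}.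

\emph{Step 3: upper bound for $M_m$.} Fix an integer $a\ge(2N+1)/d$. On $|z|\le1$ the integrand of $M_m$ is at most $2^m$, and on $|z|=r\ge1$ it is at most $2^mr^{dm}e^{-q(r)}$. In polar coordinates,
\[
M_m\le C2^m\Big(1+\int_1^\infty r^{dm+2N+1}e^{-q(r)}\,\frac{dr}{r^2}\Big)\le C2^m\big(1+B_{m+a}\big)\le C_02^mB_{m+a},
\]
where $C_0$ does not depend on $m$; the last step uses $1\le e^{q(1)}B_{m+a}$.

\emph{Step 4: lower bound for $T$.} Keeping only the term $m=k-a$ of the series, for $t>0$ and every integer $k\ge a$ we obtain
\[
\log T(2e^{dt})\ge\log\frac{(2e^{dt})^{k-a}}{C_02^{k-a}B_k}=dkt-\log B_k-dat-\log C_0 .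
\]
We want to choose $k$ so that $dkt-\log B_k$ is close to $p(t)$. Now $\log B_k$ is the supremum of $dks-p(s)$, and it is attained at $s=t$ when $dk$ is the slope of $p$ at $t$. So let $k=\lfloor\lambda(t)/d\rfloor$, which satisfies $dk\le\lambda(t)<dk+d$; by Step~1 there is $t_1>0$ such that $k\ge a$ for $t\ge t_1$. For $s\ge0$, \eqref{eq:tangent} gives
\[
dks-p(s)\le\lambda(t)s-p(s)\le\lambda(t)t-p(t).
\]
Thus $\log B_k\le\lambda(t)t-p(t)$, and $dkt-\log B_k\ge p(t)-(\lambda(t)-dk)t\ge p(t)-dt$. With $r=e^t$ and $r_1=e^{t_1}$ this yields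
\[
\log T(2r^d)\ge q(r)-d(a+1)\log r-\log C_0\qquad(r\ge r_1).
\]

\emph{Step 5: divergence.} For $x=2r^d$ and $r\ge1$ we have $dx=2dr^{d-1}\,dr$ and $1+x^2\le5r^{2d}$. Since $\log T\ge0$,
\[
\int_0^\infty\frac{\log T(x)}{1+x^2}\,dx\ge\frac{2d}5\int_{r_1}^\infty\frac{q(r)-d(a+1)\log r-\log C_0}{r^{d+1}}\,dr .
\]
The last two terms contribute convergent integrals and the first a divergent one, so \eqref{eq:DC} holds.
\end{proof}

\begin{remark}
Convexity is used only through \eqref{eq:tangent}, in Steps~1 and~4. Without it, divergence of the integral does not even make $e^{-q(|z|)}$ integrable. Let $r_1=1$, $r_{j+1}=2\exp(r_j^d)\ge2r_j$, and let $q=r_j^d$ on $[r_j,r_{j+1})$, $q=0$ on $[0,1)$. Each interval contributes $\frac1d(1-(r_j/r_{j+1})^d)\ge\frac1{2d}$ to $\int_1^\infty q(r)r^{-d-1}\,dr$, while each shell $r_j\le|z|<r_{j+1}$ contributes at least $c\,r_{j+1}^{2N}\exp(-r_j^d)\ge c$ to $\int e^{-q(|z|)}\,dV$, with $c>0$ independent of $j$.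
\end{remark}

\section{Non-uniqueness when the integral converges}\label{sec:nonunique}

By Lemma~\ref{lem:lift} it suffices to find a function with vanishing moments and prescribed decay. To see how, look again at $h_\beta$. The function $F(\xi)=\exp(-(-i\xi)^{2\beta})$, with the principal power, is holomorphic in the upper half-plane and satisfies $|F(\xi)|\le\exp(-|\xi|^{2\beta}\cos\pi\beta)$. Its boundary values at $\pm s$, $s>0$, are $\exp(-e^{\mp i\pi\beta}s^{2\beta})$, so $h_\beta(w)=(F(|w|)-F(-|w|))/2i$. Two facts are at work. A rapidly decaying holomorphic function in a half-plane has vanishing moments along horizontal lines, by Cauchy's theorem. And its odd part has vanishing moments of odd order on the half-line, which are the moments that a radial function on $\mathbb C$ produces in polar coordinates. For a general decay rate $e^{-\omega}$ we build $F$ from the Poisson integral of $\omega$; the convergence of this integral is the hypothesis of Theorem~\ref{thm:B}(ii) in the variable $w$.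

\begin{lemma}\label{lem:k}
Let $\omega:[0,\infty)\to[0,\infty)$ be nondecreasing, with $\int_0^\infty\omega(s)(1+s^2)^{-1}\,ds<\infty$ and with $s^me^{-\omega(s)}$ bounded for every $m\ge0$. Then there is a continuous function $k:[0,\infty)\to\mathbb R$, $k\not\equiv0$, with $|k(s)|\le2e^{-\omega(s)}$ and $\int_0^\infty k(s)s^{2n+1}\,ds=0$ for all $n\ge0$.
\end{lemma}

\begin{proof}
\emph{The function $F$.} For $\operatorname{Im}\xi>0$ let
\[
H(\xi)=\frac1{\pi i}\int_{\mathbb R}\Big(\frac1{t-\xi}-\frac t{1+t^2}\Big)\,2\omega(|t|)\,dt .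
\]
The kernel equals $(1+t\xi)/((t-\xi)(1+t^2))$, which is $O((1+t^2)^{-1})$ locally uniformly in $\xi$. So the integral converges and $H$ is holomorphic. Since $\operatorname{Im}(t-\xi)^{-1}=\operatorname{Im}\xi/|\xi-t|^2$, the real part of $H$ is the Poisson integral
\[
U(\xi)=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Im}\xi}{|\xi-t|^2}\,2\omega(|t|)\,dt .
\]
Let $\xi=x+iy$ and $\rho=|\xi|$. The kernel $y/|\xi-t|^2$ has the primitive $\arctan((t-x)/y)$ in $t$, so its integral over an interval is the angle under which the interval is seen from $\xi$. This angle is $\pi$ for $\mathbb R$, and it is $\pi/2$ for $(-\rho,\rho)$, a diameter of a circle through $\xi$. Hence the integral over $|t|>\rho$ is $\pi/2$, and since $\omega$ is nonnegative and nondecreasing, $U(\xi)\ge\frac1\pi\cdot2\omega(\rho)\cdot\frac\pi2=\omega(\rho)$. Thus $F=e^{-H}$ is holomorphic and zero-free in the upper half-plane, and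
\begin{equation}\label{eq:F}
|F(\xi)|\le e^{-\omega(|\xi|)}\le1 .
\end{equation}

\emph{Moments on a line.} Let $K_m=\sup_\xi|\xi|^m|F(\xi)|$, finite by \eqref{eq:F}, and let $I_n(y)=\int_{\mathbb R}F(s+iy)(s+iy)^n\,ds$ for $y>0$. Then $|I_n(y)|\le K_{n+2}\int_{\mathbb R}(s^2+y^2)^{-1}\,ds=\pi K_{n+2}/y$. Apply Cauchy's theorem to the rectangle with vertices $\pm R+iy_1$, $\pm R+iy_2$. Each vertical side contributes at most $|y_1-y_2|K_{n+1}/R$, which tends to $0$ as $R\to\infty$, so $I_n(y_1)=I_n(y_2)$. Letting $y\to\infty$ we find $I_n\equiv0$. Put $f(\xi)=F(\xi+i)$, holomorphic for $\operatorname{Im}\xi>-1$; the shift avoids any discussion of boundary values. For real $s$ we have $|f(s)|\le e^{-\omega(|s+i|)}\le e^{-\omega(|s|)}$, and expanding $s^n=((s+i)-i)^n$ gives $\int_{\mathbb R}f(s)s^n\,ds=\sum_j\binom nj(-i)^{n-j}I_j(1)=0$.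

\emph{The odd part.} Let $k_0(s)=f(s)-f(-s)$ for real $s$. Then $|k_0(s)|\le2e^{-\omega(|s|)}$, and since $k_0(s)s^{2n+1}$ is even,
\[
\int_0^\infty k_0(s)s^{2n+1}\,ds=\frac12\int_{\mathbb R}k_0(s)s^{2n+1}\,ds=\int_{\mathbb R}f(s)s^{2n+1}\,ds=0 .
\]
Suppose that $k_0$ vanishes on $[0,\infty)$, hence on $\mathbb R$. By the identity theorem $f(\xi)=f(-\xi)$ in the strip $|\operatorname{Im}\xi|<1$. So $f(\xi)$ for $\operatorname{Im}\xi>-1$ and $f(-\xi)$ for $\operatorname{Im}\xi<1$ define one entire function, bounded by $1$. It is constant by Liouville's theorem, and the constant is $0$ because $f(s)\to0$ as $s\to\infty$. This contradicts the fact that $F$ has no zeros. Finally, $\operatorname{Re}k_0$ and $\operatorname{Im}k_0$ satisfy the same bound and the same moment conditions, and one of them is not identically zero on $[0,\infty)$; call it $k$.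
\end{proof}

The radial function $k(|w|)$ need not be smooth at the origin, since $k$ is the restriction of an odd function. Convolution repairs this, preserves vanishing moments, and bounds all derivatives at once. Below, $\partial^\gamma$ denotes a partial derivative in the two real coordinates of $\mathbb C$.

\begin{lemma}\label{lem:h}
Let $\omega$ be as in Lemma~\ref{lem:k}. There is a real-valued $h\in C^\infty(\mathbb C)$, $h\not\equiv0$, with vanishing moments, such that for every multi-index $\gamma$
\[
|\partial^\gamma h(w)|\le C_\gamma\,e^{-\omega(\max(|w|-1,0))}\qquad(w\in\mathbb C).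
\]
\end{lemma}

\begin{proof}
Let $h_0(w)=k(|w|)$. It is continuous and has vanishing moments: for $i\ne j$ because it is radial, and for $i=j=n$ because the integral is $2\pi\int_0^\infty k(s)s^{2n+1}\,ds$. Choose $w_0$ with $h_0(w_0)\ne0$ and $\varepsilon\in(0,1]$ such that $h_0$ has no zero, hence has constant sign, on the disk $|w-w_0|\le\varepsilon$. Let $\rho\ge0$ be smooth, supported in $|v|\le\varepsilon$, with $\int\rho\,dA=1$, and let $h=h_0*\rho$. Then $h$ is real and smooth, and $h(w_0)\ne0$. Since $\partial^\gamma h(w)=\int h_0(w-v)\,\partial^\gamma\rho(v)\,dA(v)$ and $|w-v|\ge\max(|w|-1,0)$ on the support of $\rho$, the bound holds with $C_\gamma=2\|\partial^\gamma\rho\|_{L^1}$; in particular $h$ decays faster than any power. By Fubini's theorem,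
\[
\int h(w)\,w^i\bar w^j\,dA(w)=\int\rho(v)\Big[\int h_0(u)\,(u+v)^i(\bar u+\bar v)^j\,dA(u)\Big]dA(v)=0,
\]
because for fixed $v$ the inner integrand is $h_0$ times a polynomial in $u,\bar u$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
We transfer $q$ to the variable $w$ by means of Lemma~\ref{lem:lift}(c). Put
\[
q_*(r)=q(r)+2r^{1/2},\qquad\omega(s)=q_*\big(A(s+2)^{1/d}\big)\quad(s\ge0).
\]
The term $2r^{1/2}$ guarantees rapid decay even when $q$ is bounded, and it absorbs the polynomial factor $|J|^2$; the shift by $2$ makes room for the convolution in Lemma~\ref{lem:h}.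

The function $\omega$ is nondecreasing, and $\omega(s)\ge s^{1/(2d)}$, so $s^me^{-\omega(s)}$ is bounded. Since $(s+2)^2\le5(1+s^2)$, the substitution $r=A(s+2)^{1/d}$, for which $s+2=(r/A)^d$ and $ds=dA^{-d}r^{d-1}\,dr$, gives
\[
\int_0^\infty\frac{\omega(s)}{1+s^2}\,ds\le5dA^d\int_1^\infty\big(q(r)+2r^{1/2}\big)\,r^{-d-1}\,dr<\infty ,
\]
by the hypothesis and because $d\ge1$. Let $h$ be the function of Lemma~\ref{lem:h} and let $G=G_h$. By Lemma~\ref{lem:lift}, $G$ is smooth, real-valued, $\Gamma$-invariant, not identically zero, and satisfies \eqref{eq:vanish}.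

Let $z$ satisfy $\theta'(z)\in\operatorname{supp}\chi$, and put $w=\theta_N(z)$. Since $\max(|w|-1,0)+2\ge|w|+1$ and $q_*$ is nondecreasing, Lemmas~\ref{lem:h} and~\ref{lem:lift}(c) give
\begin{equation}\label{eq:hbound}
|(\partial^\gamma h)(\theta_N(z))|\le C_\gamma\exp\big(-q_*(A(|w|+1)^{1/d})\big)\le C_\gamma\,e^{-q(|z|)-2|z|^{1/2}} .
\end{equation}
As $J$ is a polynomial, $|J(z)|^2\le Ce^{|z|^{1/2}}$. With $\gamma=0$ we obtain $|G(z)|e^{-|z|^2}\le Ce^{-q(|z|)-|z|^{1/2}}$ for such $z$, and $G(z)=0$ for all other $z$. This proves \eqref{eq:size}.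
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
For $q(r)=br^\sigma$ with $b,\sigma>0$, the function $q(e^t)=be^{\sigma t}$ is convex, and $\int_1^\infty q(r)r^{-d-1}\,dr$ diverges if and only if $\sigma\ge d$.

(a) If $d\le2$, apply Theorem~\ref{thm:B}(i) with $q(r)=(1-a)r^2$; a function of polynomial growth satisfies the assumed bound with $a=\frac12$. If $d\ge3$, apply Theorem~\ref{thm:B}(ii) with $q(r)=r^2$, for which \eqref{eq:size} says that $G$ is bounded.

(b) Apply Theorem~\ref{thm:B}(i) with $d=N$ and $q(r)=\delta r^N$.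

(c) Let $q(r)=r^2+r^\alpha$. The integral converges because $2<d$ and $\alpha<d$. Let $G=G_h$ be the function constructed in the proof of Theorem~\ref{thm:B}(ii); then \eqref{eq:size} reads $|G(z)|\le Ce^{-|z|^\alpha}$. By the product and chain rules, every partial derivative of $G$ is a finite sum of terms
\[
u(z,\bar z)\;e^{|z|^2}\;(\partial^{\gamma'}\chi)(\theta'(z))\;(\partial^\gamma h)(\theta_N(z))
\]
with polynomials $u$. Such a term vanishes unless $\theta'(z)\in\operatorname{supp}\chi$, and then \eqref{eq:hbound} bounds it by $C(1+|z|)^{\deg u}e^{-|z|^\alpha}$. Hence $G$ is a Schwartz function. For $\Gamma=\mathcal S_N$ the bounded operator $T_G$ vanishes on the symmetric polynomials, which are dense in $H^2_s$.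
\end{proof}

\begin{thebibliography}{9}

\bibitem{QuestionC}
\emph{Algebraic properties and the finite rank problem for Toeplitz operators on the Segal-Bargmann space},
\texttt{http://www.math.utoledo.edu/\textasciitilde tle20/Data/Algebraic2011.pdf}.

\bibitem{Rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}
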